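# When is $\binom{I}{B(\vec a)}$ image partition regular? Words in the integers and junction counts

Throughout, $\mathbb N=\{1,2,3,\dots\}$, and a *coloring* is a coloring of $\mathbb N$ with finitely many colors.

## Constant sequences, Hindman sequences, and the intruder $\langle -1,1\rangle$

Fix nonzero integers $a_1,\dots,a_k$. Somebody colors $\mathbb N$ with finitely many colors. We want an infinite sequence $x_1,x_2,\dots$ of positive integers such that all the terms $x_n$, and all the combinations
$$y=a_1x_{j_1}+a_2x_{j_2}+\dots+a_kx_{j_k}\qquad (j_1<j_2<\dots<j_k),$$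
are positive and have one common color. For which $\vec a=\langle a_1,\dots,a_k\rangle$ can we always succeed? Write $s=a_1+\dots+a_k$.

Two reasons for success are in plain sight.

* If $s=1$, the constant sequence $x_n=1$ works: every $y$ equals $s\cdot 1=1$.
* If all $a_t=1$, we are asking for Hindman's theorem (*Finite sums from sequences within cells of a partition of $\mathbb N$*, JCTA 1974): for every coloring there is a sequence $w_1,w_2,\dots$ in $\mathbb N$ such that all sums of finitely many terms with distinct indices have the same color.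

The first guess is that nothing else works: *success exactly when $s=1$ or $\vec a=\langle 1,\dots,1\rangle$*. Let us test it.

**Length one.** Here $y=a_1x_n$. If $a_1<0$, then $y$ is negative. If $a_1\ge2$, pick a prime $p\mid a_1$, let $v=v_p(a_1)\ge1$, where $v_p$ is the exponent of $p$, and color $n$ by $\lfloor v_p(n)/v\rfloor \bmod 2$. Passing from $x$ to $a_1x$ adds $v$ to the valuation, so the floor grows by exactly $1$ and the color changes. Only $a_1=1$ survives, and the guess is right.

**The pair $\langle1,2\rangle$.** Color $x$ by the pair $(\lfloor 2\log_2x\rfloor\bmod 4,\ v_3(x)\bmod2)$. If two terms are equal to $v$, then $y=3v$ has the wrong parity of $v_3$. So the terms are distinct, hence unbounded. Fix $j_1$ and let $x_{j_2}\to\infty$. Then $y/x_{j_2}\to2$, so $2\log_2y-2\log_2x_{j_2}\to2$. Eventually the two floors differ by $1$, $2$ or $3$, and the colors differ. So there is no success.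

**The pair $\langle2,1\rangle$.** Color $x$ by the parity of $v_2(x)$ and by the odd part of $x$ modulo $4$. If $v_2(x_n)$ is unbounded, choose $j_2$ with $v_2(x_{j_2})>v_2(x_1)+1$. Then $y=2x_1+x_{j_2}$ has $v_2(y)=v_2(x_1)+1$, the wrong parity. If $v_2(x_n)$ is bounded, two terms have the same valuation $v$. They are $2^vu_1$ and $2^vu_2$, with odd $u_1\equiv u_2\equiv u\pmod4$, the congruence holding because the colors agree. Then $y=2^v(2u_1+u_2)$ has odd part $\equiv3u\not\equiv u\pmod 4$. Again there is no success.

**The pair $\langle1,-1\rangle$.** We need $x_{1}-x_{j}>0$ for all $j>1$, so the sequence is bounded. Then two terms are equal and some $y$ is $0\notin\mathbb N$. No success.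

**The pair $\langle-1,1\rangle$.** Take a Hindman sequence $(w_n)$ and let $x_n=w_1+\dots+w_n$. Then $x_n$ is a finite sum, and so is $y=x_{j_2}-x_{j_1}=w_{j_1+1}+\dots+w_{j_2}$. Success! Yet $s=0$, and $\vec a$ is not all ones. **The first guess is wrong.**

The two pairs with $s=0$ suggest the amendment: add the sequences with $s=0$ *and last entry $1$*. The amended list is correct.

**Definition (image partition regularity).** Let $A$ be a finite or infinite matrix with integer entries and only finitely many nonzero entries in each row. $A$ is *image partition regular* if for every finite coloring of $\mathbb N$ there is a vector $\vec x$ with entries from $\mathbb N$ (as many as $A$ has columns) such that the entries of $A\vec x$ all have the same color. In particular, these entries lie in $\mathbb N$.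

**Definition ($B(\vec a)$ and $M(\vec a)$).** $B(\vec a)$ has columns indexed by $1,2,3,\dots$ and one row for each $j_1<\dots<j_k$, with $a_t$ in column $j_t$ and $0$ elsewhere. $M(\vec a)=\binom{I}{B(\vec a)}$ is $B(\vec a)$ with the infinite identity matrix on top. For example, the rows of $B(\langle1,2\rangle)$ include $(1,2,0,0,\dots)$, $(1,0,2,0,\dots)$ and $(0,1,2,0,\dots)$.

So our question is which $M(\vec a)$ are image partition regular.

**Theorem 1.** Let $k\in\mathbb N$ and let $\vec a=\langle a_1,\dots,a_k\rangle$ be a sequence in $\mathbb Z\setminus\{0\}$. Then $M(\vec a)$ is image partition regular if and only if one of the following holds: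

* (1) $a_1+a_2+\dots+a_k=0$ and $a_k=1$;
* (2) $a_1+a_2+\dots+a_k=1$;
* (3) $a_1=a_2=\dots=a_k=1$.

This is the statement conjectured in "Some Partition Theorems For Infinite And Finite Matrices". Theorem 2.2 of Gunderson–Hindman–Lefmann gives the characterization when, for some $\beta\in\mathbb N\setminus\{1\}$, every $a_t$ is $\pm\beta^\gamma$ with $\gamma\in\{0,1,2,\dots\}$. The sequence $\langle1,2,3,1\rangle$ is not of that form, since $2$ and $3$ are not powers of a common $\beta$. It will be our test case.

**Convention.** Given a coloring, a sequence $(x_n)$ in $\mathbb N$ is *good* if all $x_n$ and all $y$ lie in $\mathbb N$ and have one common color. Then $M(\vec a)$ is image partition regular iff every coloring has a good sequence. Two facts will be used constantly. A subsequence of a good sequence is good. A sequence good for a common refinement of several colorings is good for each of them.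

## Sufficiency when $s=0$: telescoping and the Milliken–Taylor theorem

Cases (2) and (3) are done: constant sequences and Hindman's theorem. Case (1) extends the trick for $\langle-1,1\rangle$. For nonempty finite sets $F,G\subset\mathbb N$ write $F<G$ if $\max F<\min G$. Recall the

**Milliken–Taylor theorem** (Milliken, JCTA 1975; Taylor, JCTA 1976). Let $m\ge1$ and color the $m$-tuples $F_1<\dots<F_m$ of nonempty finite subsets of $\mathbb N$ with finitely many colors. Then there are nonempty finite sets $H_1<H_2<\cdots$ such that all tuples $F_1<\dots<F_m$ whose members are finite unions of the $H_i$ have one color.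

Let $s=0$ and $a_k=1$. Then $k\ge2$, since $k=1$ would give $s=1$. Put $b_t=a_t+a_{t+1}+\dots+a_k$, so that $b_1=0$ and $b_k=1$.

**Step 1: numbers to which the theorem can be applied.** We want combinations $\sum_{t=2}^k b_tu(F_t)$ that are guaranteed to be positive. Let $B=2+\max_t|b_t|$ and $u(F)=\sum_{n\in F}B^n$. For $F_2<\dots<F_k$,
$$\Big|\sum_{t=2}^{k-1}b_tu(F_t)\Big|\le\max_t|b_t|\sum_{1\le n<\min F_k}B^n<B^{\min F_k}\le u(F_k).$$
The strict inequality holds because the geometric sum is less than $B^{\min F_k}/(B-1)$ and $\max_t|b_t|<B-1$. As $b_k=1$, the number $\sum_{t=2}^kb_tu(F_t)$ is positive.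

**Step 2: one color.** Color the $(k-1)$-tuple $(F_2,\dots,F_k)$ by the color of $\sum_{t=2}^kb_tu(F_t)$, and take $H_1<H_2<\cdots$ from the Milliken–Taylor theorem. Let $w_n=u(H_n)$ and $w(G)=\sum_{n\in G}w_n=u\big(\bigcup_{n\in G}H_n\big)$. Then all numbers
$$\sum_{t=2}^kb_tw(G_t),\qquad G_2<\dots<G_k\ \text{nonempty and finite},\tag{4}$$
have the same color.

**Step 3: the sequence.** We want both $x_n$ and $y$ to have the form (4). Let
$$x_n=\sum_{t=2}^{k-1}b_tw_{t-1}+\sum_{i=1}^nw_{k-2+i}.$$
This is (4) with $G_t=\{t-1\}$ for $2\le t<k$ and $G_k=\{k-1,\dots,k-2+n\}$, because $b_k=1$. For $j_1<\dots<j_k$ consider $\sum_ta_tx_{j_t}$. The first sum in $x_n$ does not depend on $n$, so it is multiplied by $s=0$ and disappears. Put $j_0=0$. The variable $w_{k-2+i}$ occurs in $x_{j_r}$ exactly when $i\le j_r$, so for $j_{t-1}<i\le j_t$ its coefficient is $a_t+\dots+a_k=b_t$. Since $b_1=0$,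
$$\sum_{t=1}^ka_tx_{j_t}=\sum_{t=2}^kb_tw(G_t),\qquad G_t=\{k-2+i:\ j_{t-1}<i\le j_t\},$$
which is again of the form (4). So $(x_n)$ is good, and sufficiency in Theorem 1 is proved.

For instance, $\langle1,-2,1\rangle$ has $b=(0,-1,1)$, so $x_n=-w_1+w_2+\dots+w_{n+1}$ and $y=-w(G_2)+w(G_3)$.

## Size determines the last entry, divisibility the first

We turn to necessity. The hand computations for $\langle1,2\rangle$ and $\langle2,1\rangle$ generalize.

**Lemma 1.** There is a finite coloring $\chi_\infty$ such that if an unbounded sequence is good for $\chi_\infty$, then $a_k=1$.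

*Proof.* If $a_k\le1$, let $\chi_\infty$ use one color. If $a_k\ge2$, let $\chi_\infty(x)=\lfloor2\log_{a_k}x\rfloor\bmod4$. Pass to a subsequence with $x_n\to\infty$, fix $j_1<\dots<j_{k-1}$ and let $j_k\to\infty$. Then $y/x_{j_k}\to a_k$. As $y>0$, we get $a_k>0$. If $a_k\ge2$, then $2\log_{a_k}y-2\log_{a_k}x_{j_k}\to2$, so eventually the floors differ by $1$, $2$ or $3$. The colors then differ, a contradiction. So $a_k=1$. $\square$

For a prime $p$ we say that $x_n\to0$ *$p$-adically* (that is, in $\mathbb Z_p$) if $v_p(x_n)\to\infty$. We put $v_p(0)=\infty$. The *$p$-unit part* of $n\ne0$ is $np^{-v_p(n)}$.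

**Lemma 2.** Let $s\notin\{0,1\}$, let $p$ be a prime, let $M>|s|+|a_1|+1$ be an integer, and let
$$\chi_p(x)=\bigl(v_p(x)\bmod M,\ xp^{-v_p(x)}\bmod p^M\bigr).$$
If $(x_n)$ is good for $\chi_p$, then $x_n\to0$ $p$-adically, and $a_1=1$.

*Proof.* **Step 1: the sequence is $p$-adically null.** Suppose not. Then infinitely many terms share one valuation $v$. Let $e=v+v_p(s)+M$. By the pigeonhole principle we may pass to a subsequence whose terms all have valuation $v$ and are all congruent to one number $r=p^vr'$ modulo $p^e$, with $p\nmid r'$. Their unit parts are $\equiv r'$ modulo $p^{e-v}$, hence modulo $p^M$. Write $s=p^{v_p(s)}s'$. Every $y$ from this subsequence satisfies $y\equiv sr\pmod{p^e}$, so $y$ has valuation $v+v_p(s)$ and unit part $\equiv s'r'\pmod{p^M}$. Equality of colors gives $M\mid v_p(s)$. As $p^{v_p(s)}\le|s|<M$, we have $v_p(s)<M$, so $v_p(s)=0$ and $s'=s$. Then $sr'\equiv r'$, so $s\equiv1\pmod{p^M}$. Since $|s-1|\le|s|+1<M<p^M$, we get $s=1$, a contradiction.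

**Step 2: the first entry.** Fix $j_1$ and choose $j_2<\dots<j_k$ so large that $v_p(x_{j_t})\ge v_p(a_1x_{j_1})+M$ for $t\ge2$. Then $y$ has the valuation of $a_1x_{j_1}$, and the same unit part modulo $p^M$. Comparing with the color of $x_{j_1}$ gives $M\mid v_p(a_1)$, so $v_p(a_1)=0$ because $v_p(a_1)<M$. It also gives $a_1\equiv1\pmod{p^M}$. As $|a_1-1|\le |a_1|+1<M<p^M$, we get $a_1=1$. $\square$

**The case $s=0$.** Let $M(\vec a)$ be image partition regular and let $(x_n)$ be good for $\chi_\infty$. If a value occurred infinitely often, choosing those indices would give $y=s\cdot(\text{value})=0\notin\mathbb N$. So the sequence is unbounded and Lemma 1 gives $a_k=1$, which is (1). The case $s=1$ is (2). What remains is: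

**Claim.** If $s\notin\{0,1\}$ and $M(\vec a)$ is image partition regular, then $a_1=\dots=a_k=1$.

For $k=1$, Lemma 2 gives $s=a_1=1$, which contradicts $s\ne1$; so this case does not occur. For $k\ge2$, combine $\chi_\infty$ with one $\chi_p$. A good sequence tends to $0$ $p$-adically and is positive, hence it is unbounded, and $a_1=a_k=1$. For $k=2$ we are done. For $k\ge3$ these colorings see only the two ends of $\vec a$, and we must reach the middle entries.

## Binary gaps settle $\langle1,2,1\rangle$; multiplication by $3$ destroys them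

Let $\vec a=\langle1,2,1\rangle$, $s=4$. By Lemma 2 with $p=2$ we may assume $v_2(x_n)\to\infty$. A natural approach is to read $y=x_{j_1}+2x_{j_2}+x_{j_3}$ in binary, with later terms so divisible by $2$ that the three blocks of digits do not overlap.

Let the ones of $x$ in binary be at positions $p_0<p_1<\dots<p_r$. For $g\in\mathbb Z/3$ let $N_g(x)$ be the number of $i<r$ with $p_{i+1}-p_i\equiv g\pmod3$. Include $N_g(x)\bmod2$, for all $g$, in the coloring. Pass to a subsequence such that the lowest position $p_0$ is $\equiv\alpha$ and the highest $p_r$ is $\equiv\beta$ modulo $3$ for all $x_n$. For well-separated terms, the ones of $y$ are those of $x_{j_1}$, then those of $x_{j_2}$ shifted by one place, then those of $x_{j_3}$. Shifting does not change gaps, and there are two new gaps at the junctions: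
$$(\alpha+1)-\beta\quad\text{and}\quad\alpha-(\beta+1),$$
which differ by $2\not\equiv0\pmod 3$. Hence $N_g(y)=N_g(x_{j_1})+N_g(x_{j_2})+N_g(x_{j_3})+r_g$, where $r_g=1$ for two classes $g$. But all the counts have the same parity $f_g$, so $f_g\equiv3f_g+r_g$ and $r_g$ is even. This is a contradiction, so $M(\langle1,2,1\rangle)$ is not image partition regular.

The modulus is no accident. For $k$ blocks the unknown $f_g$ enters as $(k-1)f_g$, and working modulo $k-1$ removes it. Only the junctions remain, and they know the ratios $a_{t+1}/a_t$.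

Now try $\langle1,2,3,1\rangle$. We need $N_g(3x)=N_g(x)$, and this is false: $3=11_2$ has one gap of length $1$, while $3\cdot3=1001_2$ has one gap of length $3$. Base $6$ does not help: the single digit $3$, doubled, becomes $10$. One might keep only coarse information and cut the binary expansion wherever there is a run of at least $h$ zeros between ones. But $x=1+2^{h+1}$ has a run of exactly $h$ such zeros, and $3x$, with ones at positions $0,1,h+1,h+2$, has a run of only $h-1$. For every $h\ge1$ a cut of $x$ is lost in $3x$. A fixed threshold does not commute with multiplication.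

So we want a decomposition of each nonzero integer $U$ into a finite string of integers $w(U)$, its *word*, with two exact properties:

* $w(aU)=a\,w(U)$ letter by letter, for each relevant coefficient $a$;
* $w(U+z)$ is $w(U)$ followed by $w(z)$ whenever $z$ is sufficiently divisible.

Ratios of consecutive letters will then replace the binary gaps. The way to get the first property is to make the cutting rule *scale-invariant*: compare the size of the lower part with the part of the upper part built from the primes dividing the coefficients. Both are multiplied by $|a|$.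

## Splittings of an integer, and its word

Let $S$ be a finite set of primes with $3\in S$. For $n\ne0$ let $n_S=\prod_{p\in S}p^{v_p(n)}$, so $n_S\le|n|$. If all prime factors of $a$ lie in $S$, then $(an)_S=|a|\,n_S$.

**Definition (splitting).** A *splitting* of an integer $U\ne0$ is a pair $(L,U')$ of integers with
$$U=L+U',\qquad U'\ne0,\qquad v_p(U')>v_p(U)\ \text{ for all }p\in S,\qquad 3|L|<U'_S.$$

**Example.** Let $S=\{2,3\}$ and $U=31$. We need $6\mid U'$, so $L\equiv1\pmod 6$. Fact (b) below gives $2|L|<31$. The candidates are $L=1,7,13,-5,-11$, with $U'=30,24,18,36,42$ and $U'_S=6,24,18,36,6$. The condition $3|L|<U'_S$ holds for $L=1,7,-5$ and fails for $13$ and $-11$. So there are several splittings, and we need a rule to choose one.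

Let $(L,U')$ be a splitting of $U$.

(a) *$v_p(L)=v_p(U)$ for $p\in S$, and $L\ne0$.* This holds because $L=U-U'$ and $v_p(U')>v_p(U)$.

(b) *$2|L|<|U|$, in particular $|L|<|U|$.* Indeed $3|L|<U'_S\le|U'|\le|U|+|L|$.

(c) *At most one splitting of $U$ has minimal $|L|$.* Two splittings with the same $L$ are equal. If $(L,U')$ and $(-L,U'')$ are both splittings, then $U''-U'=2L$. Here $v_3(2L)=v_3(L)=v_3(U)$ by (a), while $v_3(U''-U')>v_3(U)$, a contradiction.

**Definition (chain and word).** If $U$ has a splitting, let $T(U)=U'$ for the unique splitting with $|L|$ minimal; otherwise $T(U)$ is undefined. The *chain* of $U$ is $U_0=U$, $U_{i+1}=T(U_i)$, as long as this is defined. If the chain is $U_0,\dots,U_l$, put $C_i=U_i-U_{i+1}$ for $i<l$ and $C_l=U_l$. The *word* of $U$ is $w(U)=(C_0,C_1,\dots,C_l)$. Its letters are nonzero integers with sum $U$.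

**The chain is finite.** Suppose that $U_{i+1}$ is defined. Then $3|C_i|<(U_{i+1})_S$. If $U_{i+2}$ is also defined, then (a) gives $v_p(C_{i+1})=v_p(U_{i+1})$ for $p\in S$, so
$$|C_{i+1}|\ge(C_{i+1})_S=(U_{i+1})_S>3|C_i|.$$
As $|C_0|\ge1$, this yields $|C_i|\ge3^i$ and $|C_0+\dots+C_i|\le|C_i|(1+\tfrac13+\tfrac19+\cdots)=\tfrac32|C_i|$. Since $U_{i+1}=U_0-(C_0+\dots+C_i)$,
$$3|C_i|<|U_{i+1}|\le|U_0|+\tfrac32|C_i|,\qquad\text{so}\qquad 3^i\le|C_i|<\tfrac23|U_0|,$$
which bounds $i$.

**Example continued.** With $S=\{2,3\}$, the minimal splitting of $31$ is $(1,30)$. For $30$ we need $36\mid U'$ and $2|L|<30$. The only candidate is $L=-6$, $U'=36$, and $18<36$, so $T(30)=36$. For $36$ we need $216\mid U'$ and $|L|<18$, which is impossible. Hence $w(31)=(1,-6,36)$. Next, $93=3\cdot31$. We need $18\mid U'$; the value $L=3$, $U'=90$, $U'_S=18$ satisfies $9<18$, and the other numbers $L\equiv3\pmod{18}$ have larger absolute value. For $90$ we need $108\mid U'$, and $L=-18$, $U'=108$ is the only possibility. For $108$ we would need $648\mid U'$ and $|L|<54$, impossible. So $w(93)=(3,-18,108)=3\,w(31)$,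 whereas the binary strings $11111$ and $1011101$ look unrelated.

## Words under scaling and under sums

**Lemma 3.** If $a\ne0$ is an integer all of whose prime factors lie in $S$, then $w(aU)=a\,w(U)$ letterwise, for every integer $U\neq 0$.

*Proof.* We show that splittings of $U$ and of $aU$ correspond. If $(L,U')$ is a splitting of $U$, then $(aL,aU')$ is one of $aU$: the valuation inequalities shift by $v_p(a)$, and $3|aL|<|a|U'_S=(aU')_S$. Conversely, let $(L^*,U^*)$ be a splitting of $aU$. Then $v_p(U^*)>v_p(aU)\ge v_p(a)$ for all $p\in S$. All primes of $a$ lie in $S$, so $a\mid U^*$, and then $a\mid L^*=aU-U^*$. Dividing the conditions by $a$ shows that $(L^*/a,U^*/a)$ is a splitting of $U$. The correspondence multiplies $|L|$ by $|a|$, so it respects minimality. Thus $T(aU)=aT(U)$, each side being defined iff the other is. Iterating gives the lemma. $\square$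

Write ${}^\frown$ for concatenation of words.

**Lemma 4.** For each integer $U\ne0$ there is $E=E(U)$, with $E>v_p(U)$ for all $p\in S$, such that
$$w(U+z)=w(U)^\frown w(z)$$
for every integer $z\ne0$ with $v_p(z)\ge E$ for all $p\in S$.

Some divisibility is needed. With $S=\{2,3\}$ we have $w(1)=(1)$, since $|L|<1$ is impossible. Also $w(4)=(4)$, since $24\mid U'$ and $|L|<2$ cannot both hold. But $w(5)=(-1,6)$: we need $L\equiv5\pmod6$ and $2|L|<5$, so $L=-1$, $U'=6$, and $3<6$; and $6$ has no splitting, because $36\mid U'$ and $|L|<3$ cannot both hold.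

The reason the lemma holds is the minimality rule. Adding $z$ creates the new splitting $(U,z)$, but its lower part $U$ is longer than the lower part of every splitting of $U$, by (b). So the old splittings are performed first, and $(U_l,z)$ is used only at the end of the chain.

*Proof.* **Step 1: choosing $E$.** We want $z$ to be invisible to the valuations of all small numbers. Let $U_0,\dots,U_l$ be the chain of $U$ and choose $E\in\mathbb N$ with $2^E>3\max_i|U_i|$. Let $z\neq0$ satisfy $v_p(z)\ge E$ for $p\in S$. If $0<|n|\le2\max_i|U_i|$ and $p\in S$, then $2^{v_p(n)}\le p^{v_p(n)}\le|n|<2^E$, so $v_p(n)<E\le v_p(z)$. Hence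
$$n+z\ne0,\qquad v_p(n+z)=v_p(n)\ (p\in S),\qquad(n+z)_S=n_S.\tag{5}$$
Taking $n=U$ gives $E>v_p(U)$. Moreover $3|U_i|<2^E\le z_S$ for every $i$.

**Step 2: the splittings of $U_i+z$ with small lower part.** We list all those with $|L|\le|U_i|$. By (5) with $n=U_i$, $v_p(U_i+z)=v_p(U_i)<v_p(z)$. Together with $3|U_i|<z_S$, this shows that $(U_i,z)$ is a splitting of $U_i+z$. Now let $(L,U')$ be a splitting of $U_i+z$ with $|L|\le|U_i|$ and $L\ne U_i$. Put $n=U_i-L$. Then $0<|n|\le2|U_i|$ and $U'=n+z$, and by (5)
$$v_p(n)=v_p(U')>v_p(U_i+z)=v_p(U_i),\qquad3|L|<U'_S=n_S.$$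
So $(L,n)$ is a splitting of $U_i$. Conversely, if $(L,n)$ is a splitting of $U_i$, then $|L|<|U_i|$ by (b), so $n=U_i-L$ satisfies $0<|n|\le2|U_i|$. The same equalities, read backward, show that $(L,n+z)$ is a splitting of $U_i+z$. The complete list is therefore $(U_i,z)$, together with the pairs $(L,n+z)$ for splittings $(L,n)$ of $U_i$, and the latter all have $|L|<|U_i|$.

**Step 3: reading off the chain.** If $i<l$, then $U_i$ has splittings, and the minimal splitting of $U_i+z$ comes from the minimal one of $U_i$. So $T(U_i+z)=U_{i+1}+z$. If $i=l$, then $U_l$ has no splitting, only $(U_l,z)$ is on the list, and $T(U_l+z)=z$. The chain of $U+z$ is $U_0+z,\dots,U_l+z$ followed by the chain of $z$. Its word is $(C_0,\dots,C_{l-1},U_l)^\frown w(z)=w(U)^\frown w(z)$. $\square$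

## Ratios of consecutive letters and the junction count

The analog of "gap modulo $3$" is the following. For an integer $M'\ge1$ define the homomorphism
$$\kappa:\mathbb Q^*\to G=\{\pm1\}\times(\mathbb Z/M')^S,\qquad\kappa(r)=\bigl(\operatorname{sgn}r,\,(v_p(r)\bmod M')_{p\in S}\bigr)$$
into a finite abelian group, written multiplicatively. For an integer $x\ne0$ with $w(x)=(C_0,\dots,C_l)$ and $g\in G$ let
$$N_g(x)=\#\{0\le i<l:\ \kappa(C_{i+1}/C_i)=g\}.$$
By Lemma 3,
$$N_g(ax)=N_g(x)\quad\text{if all prime factors of }a\text{ lie in }S,\tag{6}$$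
since the ratios of consecutive letters do not change.

**Lemma 5.** Let $\vec e=\langle e_1,\dots,e_h\rangle$ be a sequence in $\mathbb Z\setminus\{0\}$, and let $S$ be a finite set of primes containing $3$ and all primes dividing $e_1\cdots e_h$. Let $(x_n)$ be a sequence in $\mathbb N$ with $x_n\to0$ $p$-adically for all $p\in S$, such that $\kappa(\text{first letter of }w(x_n))=\gamma$ and $\kappa(\text{last letter of }w(x_n))=\delta$ for all $n$. Then there are $j_1<\dots<j_h$ such that $y=e_1x_{j_1}+\dots+e_hx_{j_h}$ is nonzero and, for every $g\in G$,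
$$N_g(y)=\sum_{t=1}^hN_g(x_{j_t})+r_g,\qquad r_g=\#\{1\le t<h:\ \kappa(e_{t+1}/e_t)=g\,\delta\gamma^{-1}\}.\tag{7}$$

*Proof.* **Step 1: separating the terms.** Choose $j_1<\dots<j_h$ successively with $v_p(x_{j_u})\ge E(e_tx_{j_t})$ for all $p\in S$ and $t<u$. This is possible because $v_p(x_n)\to\infty$ for each of the finitely many $p\in S$. Put $y_t=e_tx_{j_t}$ and $z_t=y_{t+1}+\dots+y_h$ for $t<h$. Then $v_p(z_t)\ge E(y_t)$ for all $p\in S$.

**Step 2: the tails are nonzero.** Lemma 4 requires this. First, $z_{h-1}=y_h\ne0$. For $t<h-1$ we have $z_t=y_{t+1}+z_{t+1}$ with $v_p(z_{t+1})\ge E(y_{t+1})>v_p(y_{t+1})$, so $v_p(z_t)=v_p(y_{t+1})<\infty$ and $z_t\neq0$. In the same way $y=y_1+z_1\ne0$ (or $y=y_1\ne0$ if $h=1$).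

**Step 3: the word of $y$.** Lemma 4, applied to $y_1+z_1$, then to $z_1=y_2+z_2$, and so on, followed by Lemma 3, gives
$$w(y)=e_1w(x_{j_1})^\frown e_2w(x_{j_2})^\frown\cdots{}^\frown e_hw(x_{j_h}).$$

**Step 4: counting.** Pairs of consecutive letters inside block $t$ contribute $N_g(x_{j_t})$. At the junction between blocks $t$ and $t+1$, the left letter has $\kappa$-value $\kappa(e_t)\delta$ and the right letter has $\kappa(e_{t+1})\gamma$. The ratio has value $\kappa(e_{t+1}/e_t)\gamma\delta^{-1}$, which is $g$ iff $\kappa(e_{t+1}/e_t)=g\delta\gamma^{-1}$. This is (7). $\square$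

**Lemma 6.** In the situation of Lemma 5 let $h\ge2$ and $M'>2\max_{t,\,p\in S}|v_p(e_{t+1}/e_t)|$. If for each $g\in G$ the numbers $N_g(y),N_g(x_{j_1}),\dots,N_g(x_{j_h})$ are all congruent modulo $h-1$, then all ratios $e_{t+1}/e_t$ are equal.

*Proof.* Let $f_g$ be the common residue. By (7), $f_g\equiv hf_g+r_g$, so $r_g\equiv-(h-1)f_g\equiv0\pmod{h-1}$. Each of the $h-1$ junctions is counted for exactly one $g$, so $\sum_gr_g=h-1$ and $0\le r_g\le h-1$. Hence exactly one $r_g$ equals $h-1$ and the others vanish: all $\kappa(e_{t+1}/e_t)$ coincide. Then these rationals have the same sign. Their valuations at each $p\in S$ agree modulo $M'$ and are less than $M'/2$ in absolute value, so the valuations agree. All their prime factors lie in $S$, so the ratios are equal. $\square$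

**Example.** For $\langle1,2,3,1\rangle$ take $S=\{2,3\}$. The ratios $2,\frac32,\frac13$ have valuations $(1,0),(-1,1),(0,-1)$, so $M'=3$ is allowed. The three values of $\kappa$ are distinct, so three of the $r_g$ equal $1$. The congruence of the counts modulo $k-1=3$ would require each $r_g$ to be divisible by $3$. Since $s=7\notin\{0,1\}$, the proof below shows that $M(\langle1,2,3,1\rangle)$ is not image partition regular.

**Proof of the Claim.** Let $s\notin\{0,1\}$ and let $M(\vec a)$ be image partition regular. The case $k=1$ was excluded above, so $k\ge2$.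

**Step 1: the coloring.** It must give null sequences, both end entries, and the junctions. Let $S$ consist of $3$ and all primes dividing $a_1\cdots a_k$, and let $M'>2\max_{t,\,p\in S}|v_p(a_{t+1}/a_t)|$. Color $x\in\mathbb N$ by $\chi_\infty(x)$, all $\chi_p(x)$ with $p\in S$, and all $N_g(x)\bmod(k-1)$ with $g\in G$. This is a finite coloring. Let $(x_n)$ be good for it.

**Step 2: the ends.** By Lemma 2, $a_1=1$ and $x_n\to0$ $p$-adically for all $p\in S$. Since $x_n>0$, also $x_n\to\infty$, so Lemma 1 gives $a_k=1$.

**Step 3: the ratios.** To apply Lemma 5 with $\vec e=\vec a$, pass to a subsequence on which the $\kappa$-values of the first and last letters of $w(x_n)$ are constant; this is possible because $G$ is finite. All $x_n$ and the $y$ of Lemma 5 have the same color, so for each $g$ their counts $N_g$ agree modulo $k-1$. By Lemma 6 all ratios $a_{t+1}/a_t$ equal one rational $\rho$.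

**Step 4: conclusion.** Now $1=a_k=a_1\rho^{k-1}=\rho^{k-1}$, so $\rho=\pm1$. If $\rho=-1$, then $k$ is odd and $\vec a=\langle1,-1,1,\dots,-1,1\rangle$ has $s=1$, which is excluded. So $\rho=1$ and $a_1=\dots=a_k=1$. This proves the Claim, and Theorem 1 with it. $\blacksquare$

## Several sequences at once, and $cI$ in place of $I$

For $c\in\mathbb N$ and a nonempty set $\mathcal F$ of finite sequences in $\mathbb Z\setminus\{0\}$, let $M_c(\mathcal F)$ be the matrix obtained by stacking $cI$ and all $B(\vec a)$, $\vec a\in\mathcal F$. Write $s(\vec a)$ for the sum of the entries of $\vec a$. (For an integer $c<0$ the entries $cx_n$ are negative, so such a matrix is never image partition regular.) For example, $M_1(\{\langle1,1\rangle,\langle-1,1\rangle\})$ asks for one sequence whose terms, sums $x_i+x_j$ and differences $x_j-x_i$ $(i<j)$ are all of one color.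

**Theorem 2.**
(A) If some $\vec a\in\mathcal F$ has $s(\vec a)\notin\{0,c\}$, then $M_c(\mathcal F)$ is image partition regular if and only if every entry of every sequence in $\mathcal F$ equals $c$.
(B) For a single $\vec a=\langle a_1,\dots,a_k\rangle$, $M_c(\{\vec a\})$ is image partition regular if and only if $s(\vec a)=c$; or $s(\vec a)=0$ and $a_k=c$; or $a_1=\dots=a_k=c$.

Theorem 1 is (B) with $c=1$. By (A), neither $\langle-1,1\rangle$ nor $\langle1,-1,1\rangle$ can be combined with $\langle1,1\rangle$ when $c=1$, although each of the three works alone.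

**Proof of sufficiency.** If all entries equal $c$, apply Hindman's theorem to the coloring $n\mapsto\mathrm{color}(cn)$. The resulting sequence has all $cx_n$, and all $c(x_{j_1}+\dots+x_{j_h})$ with $j_1<\dots<j_h$, in one color. If $\mathcal F=\{\vec a\}$ and $s(\vec a)=c$, take $x_n=1$: then $cx_n=c=y$.

Let $s(\vec a)=0$ and $a_k=c$. Then $k\ge2$, since $k=1$ would give $s(\vec a)=c\ne0$. Put $b_t=a_t+\dots+a_k$, so $b_1=0$ and $b_k=c$, and let $B=2+\max_t|b_t|$ and $u(F)=\sum_{n\in F}cB^n$. For $F_2<\dots<F_k$,
$$\Big|\sum_{t=2}^{k-1}b_tu(F_t)\Big|\le c\max_t|b_t|\sum_{1\le n<\min F_k}B^n<cB^{\min F_k}\le u(F_k)\le b_ku(F_k),$$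
so $\sum_{t=2}^kb_tu(F_t)>0$. As before, the Milliken–Taylor theorem gives $H_1<H_2<\cdots$ such that, with $w_n=u(H_n)$ and $w(G)=\sum_{n\in G}w_n$, all sums $\sum_{t=2}^kb_tw(G_t)$ with nonempty finite $G_2<\dots<G_k$ have one color. Let
$$x_n=\frac1c\sum_{t=2}^{k-1}b_tw_{t-1}+\sum_{i=1}^nw_{k-2+i}.$$
This is an integer, because $c\mid w_m$ for all $m$. Next, $cx_n=\sum_{t=2}^{k-1}b_tw_{t-1}+b_k\sum_{i=1}^nw_{k-2+i}$ is one of these sums, with $G_t=\{t-1\}$ for $t<k$ and $G_k=\{k-1,\dots,k-2+n\}$. So it is positive and has the right color, and $x_n\in\mathbb N$. Finally, in $\sum_ta_tx_{j_t}$ the part of $x_n$ independent of $n$ is multiplied by $s(\vec a)=0$. With $j_0=0$, the coefficient of $w_{k-2+i}$ for $j_{t-1}<i\le j_t$ is $a_t+\dots+a_k=b_t$, and $b_1=0$. So $\sum_ta_tx_{j_t}=\sum_{t=2}^kb_tw(G_t)$ with $G_t=\{k-2+i:j_{t-1}<i\le j_t\}$, again of the right color.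

**Proof of necessity.** Now *good* means that all $cx_n$, and all $y$'s for the sequences considered, lie in $\mathbb N$ and have one color.

**Step 1: last entries.** We show: *if $\vec e\in\mathcal F$ has last entry $e\ne c$, there is a finite coloring with no unbounded good sequence.* Given an unbounded good sequence, pass to a subsequence with $x_n\to\infty$, fix all indices but the last, and let the last index $j\to\infty$. If $e<0$, then eventually $y<0$, so one color suffices. If $e>0$, put $\theta=e/c\ne1$ and $\Theta=\max(\theta,1/\theta)>1$, and color by $\lfloor2\log_\Theta x\rfloor\bmod4$. Then $y/(cx_j)\to\theta$, so $2\log_\Theta y-2\log_\Theta(cx_j)\to2\log_\Theta\theta=\pm2$. Eventually the floors differ by $1$, $2$ or $3$ in absolute value, and the colors differ.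

**Step 2: reducing (B) to (A).** Let $M_c(\{\vec a\})$ be image partition regular. If $s(\vec a)=c$ there is nothing to prove. If $s(\vec a)=0$, a good sequence takes no value infinitely often, since otherwise some $y=0$. So it is unbounded, and Step 1 forces $a_k=c$. If $s(\vec a)\notin\{0,c\}$, the assertion is contained in (A).

From now on let $M_c(\mathcal F)$ be image partition regular, let $\vec a\in\mathcal F$ with $s:=s(\vec a)\notin\{0,c\}$, and let $\vec b\in\mathcal F$ be arbitrary, possibly $\vec b=\vec a$. We show that both are constantly $c$.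

**Step 3: the coloring.** It is fixed in advance and depends only on $c,\vec a,\vec b$. Let $S$ consist of $3$ and all primes dividing $c$ or an entry of $\vec a$ or $\vec b$. Use the common refinement of:

* $\chi_p(x)=(v_p(x)\bmod M,\ xp^{-v_p(x)}\bmod p^M)$ for $p\in S$, with $M>c+|s|+\sum|a_t|+\sum|b_t|$;
* the colorings of Step 1 for those of $\vec a,\vec b$ whose last entry is not $c$;
* $N_g(x)\bmod m$ for all $g\in G$. Here $\kappa$ is defined with $M'\ge1$ and $M'>2|v_p(e_{t+1}/e_t)|$ for $\vec e\in\{\vec a,\vec b\}$, all $t$ and all $p\in S$. The moduli $m$ are $h-1$ for those of $\vec a,\vec b$ of length $h\ge2$ and, if the lengths $l$ of $\vec a$ and $k$ of $\vec b$ are both at least $2$, also $m=(l-1)(k-1)+1$.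

Let $(x_n)$ be good for this coloring, with respect to $\vec a$ and $\vec b$.

**Step 4: $x_n\to0$ $p$-adically for $p\in S$.** Suppose not, for some $p$. As in Lemma 2, pass to a subsequence of terms of one valuation $v$, all congruent to $r=p^vr'$ $(p\nmid r')$ modulo $p^e$, where $e=v+\max(v_p(s),v_p(c))+M$. Write $s'$ and $c'$ for the $p$-unit parts of $s$ and $c$. Then $cx_n\equiv cr$ has valuation $v+v_p(c)$ and unit part $\equiv c'r'\pmod{p^M}$. Every $y$ formed with $\vec a$ is $\equiv sr$ modulo $p^e$ and has valuation $v+v_p(s)$ and unit part $\equiv s'r'\pmod{p^M}$. So $v_p(s)\equiv v_p(c)\pmod M$, hence $v_p(s)=v_p(c)$ because both are less than $M$. Also $s'\equiv c'\pmod{p^M}$. As $|s'-c'|\le|s|+c<M<p^M$, we get $s'=c'$ and $s=c$, a contradiction. In particular, $x_n\to\infty$.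

**Step 5: end entries equal $c$.** Let $\vec e=\langle e_1,\dots,e_h\rangle\in\{\vec a,\vec b\}$ and $p=3$. Fix $j_1$ and take later indices with $v_p(x_{j_t})\ge v_p(e_1x_{j_1})+M$. Then $y$ has the valuation of $e_1x_{j_1}$, and the same unit part modulo $p^M$. Comparing with $cx_{j_1}$ gives $v_p(e_1)\equiv v_p(c)\pmod M$, hence equality since both are less than $M$. For the unit parts, it gives $e_1'\equiv c'\pmod{p^M}$. Since $|e_1'-c'|\le|e_1|+c<p^M$, we get $e_1'=c'$ and $e_1=c$. As $(x_n)$ is unbounded, Step 1 shows that the last entry $e_h$ is $c$ too.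

**Step 6: junctions.** Pass to a subsequence on which the first and last letters of $w(x_n)$ have constant $\kappa$-values $\gamma$ and $\delta$; these serve for both $\vec a$ and $\vec b$. By (6), $N_g(cx_n)=N_g(x_n)$. Since all $cx_n$ have one color, $N_g(x_n)$ is constant modulo each modulus $m$ in use. Call its residue $f_g$. Apply Lemma 5 to $\vec e$. The $y$ obtained has the color of $cx_n$, so $N_g(y)\equiv f_g$, and (7) becomes
$$(h-1)f_g+\#\{1\le t<h:\ \kappa(e_{t+1}/e_t)=g\delta\gamma^{-1}\}\equiv0\pmod m\quad\text{for all }g\in G.\tag{8}$$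
If $h\ge2$, use $m=h-1$: by Lemma 6 all ratios $e_{t+1}/e_t$ equal one $\rho$. By Step 5, $c=c\rho^{h-1}$, so $\rho=\pm1$. Thus $\vec e$ is constantly $c$ (this includes $h=1$), or $\vec e=\langle c,-c,c,\dots,-c,c\rangle$ of odd length $\ge3$, with sum $c$. As $s(\vec a)\ne c$, the sequence $\vec a$ is constantly $c$, of length $l\ge2$.

**Step 7: excluding an alternating $\vec b$.** A single sequence cannot do this, since the alternating one has sum $c$ and works alone. The two must be played against each other. Suppose that $\vec b$ is alternating of odd length $k\ge3$. Let $m=(l-1)(k-1)+1$ and $g=\kappa(-1)\gamma\delta^{-1}$, so $g\delta\gamma^{-1}=\kappa(-1)\ne\kappa(1)$, as the signs differ. All ratios of $\vec a$ are $1$ and all ratios of $\vec b$ are $-1$, so (8) reads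
$$(l-1)f_g\equiv0,\qquad(k-1)f_g+(k-1)\equiv0\pmod m.$$
Multiply the first by $k-1$ and the second by $l-1$, and subtract: $(l-1)(k-1)\equiv0\pmod m$. But $0<(l-1)(k-1)<m$, a contradiction. So $\vec b$ is constantly $c$. As $\vec b\in\mathcal F$ was arbitrary, (A) follows, and with Step 2 also (B). $\blacksquare$

## Rational coefficients

**Remark.** Part (B) holds verbatim for rational $c>0$ and $a_t\in\mathbb Q\setminus\{0\}$, with the same definition of image partition regularity. Let $A=M_c(\{\vec a\})$, and let $D\in\mathbb N$ be such that $Dc$ and all $Da_t$ are integers. We check that $A$ is image partition regular iff $DA$ is. If $DA\vec x$ is monochromatic, then so is $A(D\vec x)$, which is the same vector, and $D\vec x$ has entries in $\mathbb N$. Conversely, given a coloring, choose $\vec x$ such that $A\vec x$ is monochromatic for the coloring $n\mapsto\mathrm{color}(Dn)$; then $DA\vec x$ is monochromatic for the given one. Now $DA=M_{Dc}(\{D\vec a\})$ has integer entries, so (B) applies to it. The conditions $s(\vec a)=c$; $s(\vec a)=0$ and $a_k=c$; and $a_1=\dots=a_k=c$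 do not change when $c$ and $\vec a$ are multiplied by $D$.
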